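\title{Distance-regular dihedrants and cyclic difference sets}

\begin{abstract}
We prove that a Cayley graph on the dihedral group $D_{2n}=\langle\rho,\tau\rangle$ is a non-trivial distance-regular graph if and only if its connection set consists of the reflections $\tau\rho^t$, where $t$ runs through a non-trivial difference set in $\mathbb{Z}_n$. A theorem of Miklavi\v{c} and Poto\v{c}nik reduces the problem to bipartite graphs of diameter $3$, and hence to excluding certain difference sets in dihedral groups. We exclude them by showing that for a non-trivial $(2N,k,\lambda)$ difference set $A\cup\tau B$ in a dihedral group, where $k-\lambda=m^2$, the non-trivial character values of $A$ cannot all be divisible by $m$. The argument extends to generalized dihedral groups under a cyclicity condition on Sylow subgroups, and an example in $\mathbb{Z}_2^5$ shows that this condition cannot be dropped.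
\end{abstract}

\section{Introduction}\label{sec:intro}

A connected graph $\Gamma$ of diameter $d$ is \emph{distance-regular} if there are numbers $b_i$ and $c_i$ such that, for any two vertices $x,y$ at distance $i$, the vertex $y$ has exactly $c_i$ neighbors at distance $i-1$ from $x$ and exactly $b_i$ neighbors at distance $i+1$ from $x$. The list $\{b_0,\dots,b_{d-1};c_1,\dots,c_d\}$ is the \emph{intersection array}, and $k=b_0$ is the valency. The following distance-regular graphs are called \emph{trivial}: complete graphs, complete multipartite graphs (among them complete bipartite graphs), complete bipartite graphs with the edges of a $1$-factor removed, and cycles. Every other distance-regular graph is \emph{non-trivial}.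

For a finite group $K$ and a subset $S=S^{-1}\subseteq K\setminus\{1\}$, the Cayley graph $\mathrm{Cay}(K,S)$ has vertex set $K$, with $x\sim y$ if and only if $x^{-1}y\in S$. (The convention $yx^{-1}\in S$ gives an isomorphic graph via $x\mapsto x^{-1}$.) Distance-regularity of a Cayley graph is an arithmetic condition on $S$: for $i=2$ it requires that every element at distance $2$ from the identity be a product of two elements of $S$ in the same number $c_2$ of ways. This paper determines all solutions when $K$ is dihedral.

Let $n\ge3$ and $D_{2n}=\langle\rho,\tau\mid\rho^n=\tau^2=1,\ \tau\rho\tau=\rho^{-1}\rangle$. For $R\subseteq\mathbb{Z}_n\setminus\{0\}$ with $R=-R$ and $T\subseteq\mathbb{Z}_n$, the \emph{dihedrant} $\mathrm{Dih}(n;R,T)$ is the graph $\mathrm{Cay}(D_{2n},S)$ with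
\[
S=\{\rho^r:r\in R\}\cup\{\tau\rho^t:t\in T\}.
\]
The reflections $\tau\rho^t$ are involutions, so $T$ is unrestricted, and every Cayley graph on $D_{2n}$ has this form. All four trivial families occur: $S=D_{2n}\setminus\{1\}$ gives a complete graph, the complement of a proper subgroup gives a complete multipartite graph, and for $R=\emptyset$ the choices $|T|=n-1$ and $T=\{0,1\}$ give $K_{n,n}$ minus a $1$-factor and the $2n$-cycle.

There is one evident source of non-trivial examples. If $R=\emptyset$, the graph is bipartite, with rotations on one side and reflections on the other, and $\rho^i\sim\tau\rho^j$ exactly when $i+j\in T$. The common neighbors of $\rho^i$ and $\rho^{i'}$ correspond to the representations $i-i'=t-t'$ with $t,t'\in T$. A $k$-subset $T\subseteq\mathbb{Z}_n$ is a \emph{difference set} if there is a constant $\lambda$ such that every nonzero element of $\mathbb{Z}_n$ equals $t-t'$ for exactly $\lambda$ pairs $(t,t')\in T\times T$, and it is \emph{non-trivial} if $1<k<n-1$. For example, the six differences of distinct elements of $T=\{1,2,4\}\subseteq\mathbb{Z}_7$ are $\pm1,\pm2,\pm3$, so $\lambda=1$, and $\mathrm{Dih}(7;\emptyset,T)$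 is distance-regular with intersection array $\{3,2,2;1,1,3\}$. Conjecture~5.3 of \cite{Lj} asserts that there are no other examples than those coming from non-trivial difference sets. We prove this conjecture.

\begin{theorem}\label{thm:main}
The dihedrant $\mathrm{Dih}(n;R,T)$ is a non-trivial distance-regular graph if and only if $R=\emptyset$ and $T$ is a non-trivial difference set in $\mathbb{Z}_n$. In that case its intersection array is $\{k,k-1,k-\lambda;1,\lambda,k\}$.
\end{theorem}

The proof uses one result from the literature, of which we quote only the part that we need.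

\begin{theorem}[Miklavi\v{c}--Poto\v{c}nik \cite{MP}]\label{thm:MP}
Every non-trivial distance-regular Cayley graph on a dihedral group is bipartite and has diameter $3$.
\end{theorem}

In a connected bipartite Cayley graph, the part $H$ containing the identity is a subgroup of index $2$. Such a subgroup contains all squares, so it contains $\rho^2$, and the subgroups of index $2$ in $D_{2n}$ are $\langle\rho\rangle$ and, for even $n$, the two groups $\langle\rho^2,\tau\rangle$ and $\langle\rho^2,\tau\rho\rangle$. We show in Section~\ref{sec:bipartite} that a non-trivial bipartite example of diameter $3$ is the same thing as a non-trivial difference set in $H$. If $H=\langle\rho\rangle$, this is the assertion of Theorem~\ref{thm:main}. The whole difficulty lies in the other case, where $H$ is itself dihedral. The bipartition alone does not rule it out: the cube $\mathrm{Dih}(4;\{1,3\},\{0\})$, which is $K_{4,4}$ minus a $1$-factor, has $H=\{1,\rho^2,\tau\rho,\tau\rho^3\}$. Nor can it be ruled out by formal manipulation of the dihedral relations, since it occurs for non-trivial graphs once $\langle\rho\rangle$ is replaced by a non-cyclic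 abelian group (Section~\ref{sec:sharp}). The proof has to use both non-triviality and cyclicity.

For a finite abelian group $C$, the \emph{generalized dihedral group} is $\mathrm{Dih}(C)=C\cup\tau C$, of order $2|C|$, with $\tau^2=1$ and $\tau c\tau=c^{-1}$ for $c\in C$; the elements of $\tau C$ are called reflections, and they are involutions. For cyclic $C$ this is a dihedral group. Difference sets in arbitrary groups are recalled in Section~\ref{sec:tools}, and $\chi(A)$ denotes the character sum $\sum_{x\in A}\chi(x)$. The core of the paper is the following theorem.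

\begin{theorem}\label{thm:ds}
Let $C$ be a finite abelian group of order $N$, and let $D=A\cup\tau B$, with $A,B\subseteq C$, be a non-trivial $(2N,k,\lambda)$ difference set in $\mathrm{Dih}(C)$. Then $k-\lambda=m^2$ with $m=\bigl||A|-|B|\bigr|\ge1$. If for every prime $p\mid m$ the Sylow $p$-subgroup of $C$ is cyclic (in particular if $C$ is cyclic), then $\chi(A)/m$ is not an algebraic integer for some non-trivial character $\chi$ of $C$, and $\chi'(B)/m$ is not an algebraic integer for some non-trivial character $\chi'$ of $C$.
\end{theorem}

To see the connection with graphs, note first that the difference set equations force $|\chi(A)|\in\{0,m\}$ for each non-trivial $\chi$. An algebraic integer of absolute value $m$ need not be divisible by $m$: the number $3+4i$ has absolute value $5$, while $(3+4i)/5$ has minimal polynomial $x^2-\frac65x+1$. But a \emph{real} number of absolute value $m$ is $\pm m$. When $D$ comes from a dihedrant, $A$ is a translate of $R$, the symmetry $R=-R$ makes the character sums of $R$ real, and so $m$ divides every $\chi(A)$, contrary to Theorem~\ref{thm:ds}.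

The proof of Theorem~\ref{thm:ds} assumes this divisibility and proceeds in three moves. Divisibility by $m$ forces $A$ to be periodic under a subgroup $M$ of order $m$. In $C/M$ the character values shrink to absolute value at most $1$, and Parseval's identity then leaves room only for a single coset of $M$ or its complement. Finally the parameters must be $(16,6,2)$, up to complementation. This exceptional case is also the smallest conceivable one, and in Section~\ref{sec:small} we settle it by hand, by the same moves in miniature. Section~\ref{sec:periodic} proves the periodicity lemma, Section~\ref{sec:proofds} proves Theorem~\ref{thm:ds}, and Section~\ref{sec:graphs} deduces Theorem~\ref{thm:main}. Further consequences for difference sets in dihedral groups are in Section~\ref{sec:dihedralds}.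

\section{Group rings, characters and cyclotomic integers}\label{sec:tools}

\subsection*{Difference sets}
Let $H$ be a finite group of order $v$. We write elements of the integral group ring $\mathbb{Z}[H]$ as $X=\sum_{x\in H}X(x)\,x$, put $X^{(-1)}=\sum_x X(x)\,x^{-1}$, and identify a subset with the sum of its elements, so that $X(\cdot)$ is its indicator function. An integer $c$ stands for $c\cdot1$. For subsets $X,Y$, the coefficient of $h$ in $XY^{(-1)}$ is the number of pairs $(x,y)\in X\times Y$ with $xy^{-1}=h$. A $k$-subset $D\subseteq H$ is a \emph{$(v,k,\lambda)$ difference set} if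
\[
DD^{(-1)}=(k-\lambda)+\lambda H,
\]
and it is \emph{non-trivial} if $1<k<v-1$. For $H=\mathbb{Z}_n$ this is the definition given in the introduction. Summing coefficients gives
\begin{equation}\label{eq:count}
k(k-1)=\lambda(v-1),
\end{equation}
so $0<\lambda<k$ when $D$ is non-trivial. Two operations preserve non-trivial difference sets and the number $k-\lambda$. For $z\in H$, the translate $zD$ satisfies $(zD)(zD)^{(-1)}=zDD^{(-1)}z^{-1}=DD^{(-1)}$, because $(k-\lambda)+\lambda H$ is central. The complement $D^*=H-D$ satisfies
\[
D^*D^{*(-1)}=vH-2kH+DD^{(-1)}=(k-\lambda)+(v-2k+\lambda)H,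
\]
so it is a $(v,v-k,\lambda^*)$ difference set with $\lambda^*=v-2k+\lambda$.

\subsection*{Characters}
Let $C$ be an abelian group of order $N$. It has $N$ characters $\chi\colon C\to\mathbb{C}^\times$, and each extends linearly to a ring homomorphism $\mathbb{Z}[C]\to\mathbb{C}$ with $\chi(X^{(-1)})=\overline{\chi(X)}$. The trivial character, written $1$, sums the coefficients, and $\chi(C)=0$ for $\chi\ne1$. For $X\in\mathbb{Z}[C]$ we have the inversion formula and Parseval's identity,
\[
N\,X(x)=\sum_\chi\chi(X)\overline{\chi(x)},\qquad N\sum_{x}X(x)^2=\sum_\chi|\chi(X)|^2 .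
\]
The characters of a quotient $C/M$ are the characters of $C$ that are trivial on $M$. If $A\subseteq C$ is a union of cosets of $M$ with image $\bar A\subseteq C/M$, then $\chi(A)=|M|\,\chi(\bar A)$ for each such $\chi$.

\subsection*{Cyclotomic integers}
Put $\zeta_w=e^{2\pi i/w}$. For algebraic integers $\alpha,\beta$ and a positive integer $t$, the congruence $\alpha\equiv\beta\pmod t$ means that $(\alpha-\beta)/t$ is an algebraic integer. A rational algebraic integer is an integer, so for $\alpha,\beta\in\mathbb{Z}$ this is the usual congruence. The field $\mathbb{Q}(\zeta_w)$ has degree $\varphi(w)$, and its ring of algebraic integers is $\mathbb{Z}[\zeta_w]$. We use these facts through the following consequence, which allows a congruence to be read coefficient by coefficient.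

\begin{lemma}\label{lem:basis}
Let $p$ be a prime, $e\ge1$, $p\nmid w$ and $\zeta=\zeta_{p^e}$. If $\beta_0,\dots,\beta_{\varphi(p^e)-1}\in\mathbb{Z}[\zeta_w]$ and $\sum_i\beta_i\zeta^i\equiv0\pmod p$, then $\beta_i\equiv0\pmod p$ for all $i$.
\end{lemma}

\begin{proof}
Since $w$ and $p^e$ are coprime, $\mathbb{Z}[\zeta_{wp^e}]=\mathbb{Z}[\zeta_w][\zeta]$. The powers $\zeta^i$ with $0\le i<\varphi(p^e)$ span this ring over $\mathbb{Z}[\zeta_w]$, because $\zeta$ is a root of the monic cyclotomic polynomial of degree $\varphi(p^e)$. They are linearly independent over $\mathbb{Q}(\zeta_w)$, because $[\mathbb{Q}(\zeta_{wp^e}):\mathbb{Q}(\zeta_w)]=\varphi(wp^e)/\varphi(w)=\varphi(p^e)$. The algebraic integer $p^{-1}\sum_i\beta_i\zeta^i$ lies in $\mathbb{Z}[\zeta_{wp^e}]$, so it equals $\sum_i\gamma_i\zeta^i$ with $\gamma_i\in\mathbb{Z}[\zeta_w]$, and $\beta_i=p\gamma_i$ by independence.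
\end{proof}

\section{Bipartite Cayley graphs of diameter three}\label{sec:bipartite}

In a bipartite graph of diameter $3$, the distance between two vertices is determined by whether they are equal, lie in the same part, or are adjacent. So distance-regularity reduces to the single condition that $c_2$ be constant, and for a Cayley graph this is a difference set equation. The connection set lies outside $H$, and one translation moves it into $H$.

\begin{proposition}\label{prop:dictionary}
Let $K$ be a group of order $2v$, let $S=S^{-1}\subseteq K\setminus\{1\}$ with $|S|=k$, and let $\Gamma=\mathrm{Cay}(K,S)$.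
\begin{enumerate}
\item[(a)] Suppose that $H$ is a subgroup of index $2$ with $S\cap H=\emptyset$, and that $Sz^{-1}$ is a non-trivial $(v,k,\lambda)$ difference set in $H$ for some $z\in K\setminus H$. Then $\Gamma$ is a non-trivial bipartite distance-regular graph with intersection array $\{k,k-1,k-\lambda;1,\lambda,k\}$.
\item[(b)] Suppose that $\Gamma$ is a bipartite distance-regular graph of diameter $3$ and is not a complete bipartite graph minus a $1$-factor. Then the part $H$ containing $1$ is a subgroup of index $2$ with $S\cap H=\emptyset$, and for every $z\in K\setminus H$ the set $Sz^{-1}$ is a non-trivial $(v,k,c_2)$ difference set in $H$.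
\end{enumerate}
\end{proposition}

\begin{proof}
Two observations serve both parts. A common neighbor of $x$ and $y$ has the form $xs=ys'$ with $s,s'\in S$, so the number of common neighbors is the coefficient of $x^{-1}y$ in $SS^{(-1)}$. And if $H$ has index $2$, $S\cap H=\emptyset$ and $z\notin H$, then $S\subseteq Hz$, so $D=Sz^{-1}$ lies in $H$ and $DD^{(-1)}=Sz^{-1}zS^{(-1)}=SS^{(-1)}$.

(a) Every edge joins $H$ to $K\setminus H$, so $\Gamma$ is bipartite with these parts. Distinct vertices $x,y$ in the same part have $1\ne x^{-1}y\in H$, so they have exactly $\lambda$ common neighbors. Since $\lambda\ge1$ by \eqref{eq:count}, they are at distance $2$. Let $x,y$ be non-adjacent vertices in different parts; such pairs exist because $k<v$. A neighbor of $x$ lies in the part of $y$ and is at distance $2$ from $y$, so $x$ and $y$ are at distance $3$. Thus $\Gamma$ is connected of diameter $3$. Now fix $x$ and count the $k$ neighbors of $y$. If $y\sim x$, they are $x$ and $k-1$ further vertices in the part of $x$, so $c_1=1$ and $b_1=k-1$. If $y$ is at distance $2$, they lie in the other part, $\lambda$ of them are adjacent to $x$ and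 the rest are at distance $3$, so $c_2=\lambda$ and $b_2=k-\lambda$. If $y$ is at distance $3$, they lie in the part of $x$ and differ from $x$, so $c_3=k$.

Diameter $3$ excludes complete and complete multipartite graphs. A complete bipartite graph minus a $1$-factor on $2v$ vertices has valency $v-1\neq k$. A cycle would have $k=2$, so $\lambda(v-1)=2$ by \eqref{eq:count}, whereas $2<v-1$.

(b) Walks starting at $1$ correspond to words in $S$. Since $\Gamma$ is connected and bipartite, $H$ is the set of products of an even number of elements of $S$, which is a subgroup, and the other part consists of the products of odd length and contains $S$. For fixed $s\in S$, each product $x$ of odd length lies in $Hs$, because $xs^{-1}$ has even length. So $H$ has index $2$. An element $h\in H\setminus\{1\}$ is at even positive distance at most $3$ from $1$, hence at distance $2$, and its coefficient in $SS^{(-1)}$ is $c_2$. The coefficient of $1$ is $k$, and elements outside $H$ do not occur. Thus $SS^{(-1)}=(k-c_2)+c_2H$. Finally, $k\le v$ because the parts have size $v$. A connected graph of valency $k\le1$ has diameter at most $1$; $k=v$ gives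 $K_{v,v}$, of diameter at most $2$; and $k=v-1$ gives $K_{v,v}$ minus a $1$-factor. Hence $1<k<v-1$.
\end{proof}

\section{The two halves of a difference set in $\mathrm{Dih}(C)$}\label{sec:halves}

The group $\mathrm{Dih}(C)$ is in general not abelian, but the difference set equation splits along the two cosets of $C$ into two equations in the commutative ring $\mathbb{Z}[C]$, to which characters apply. Throughout this section, $C$ is an arbitrary abelian group of order $N$, and $D=A\cup\tau B$ is a non-trivial $(2N,k,\lambda)$ difference set in $\mathrm{Dih}(C)$, with $a=|A|$, $b=|B|$ and $m=|a-b|$.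

\begin{lemma}\label{lem:halves}
The following hold.
\begin{enumerate}
\item[(a)] $AA^{(-1)}+BB^{(-1)}=(k-\lambda)+\lambda C$ and $2A^{(-1)}B=\lambda C$.
\item[(b)] $k-\lambda=m^2$ and $2ab=\lambda N$.
\item[(c)] $A$ and $B$ are non-empty proper subsets of $C$.
\item[(d)] $\{|\chi(A)|,|\chi(B)|\}=\{0,m\}$ for every non-trivial character $\chi$ of $C$.
\item[(e)] $m\ge2$ and $N\ge2m^2$. If $N=8$, then $(k,\lambda)$ is $(6,2)$ or $(10,6)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Reflections are involutions, so $D^{(-1)}=A^{(-1)}+\tau B$. Using $X\tau=\tau X^{(-1)}$ for $X\in\mathbb{Z}[C]$, we get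
\[
DD^{(-1)}=AA^{(-1)}+A\tau B+\tau BA^{(-1)}+\tau B\tau B=AA^{(-1)}+BB^{(-1)}+\tau\cdot2A^{(-1)}B .
\]
Compare with $(k-\lambda)+\lambda C+\tau\cdot\lambda C$.

(b) The trivial character turns (a) into $a^2+b^2=k-\lambda+\lambda N$ and $2ab=\lambda N$. Subtract.

(c) Since $\lambda>0$, part (b) gives $ab>0$. The complement $D^*=(C\setminus A)\cup\tau(C\setminus B)$ is also a non-trivial difference set, so $C\setminus A$ and $C\setminus B$ are non-empty too.

(d) A non-trivial $\chi$ turns (a) into $|\chi(A)|^2+|\chi(B)|^2=m^2$ and $\overline{\chi(A)}\chi(B)=0$.

(e) Substitute $k=m^2+\lambda$. The parameter of the complement is $\lambda^*=2N-2m^2-\lambda$, and \eqref{eq:count} gives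
\[
\lambda\lambda^*=\lambda(2N-1)-\lambda(2m^2+\lambda-1)=(m^2+\lambda)(m^2+\lambda-1)-\lambda(2m^2+\lambda-1)=m^2(m^2-1).
\]
Both $\lambda$ and $\lambda^*$ are positive, so $m\ge2$. Moreover $(2N-2m^2)^2=(\lambda+\lambda^*)^2\ge4\lambda\lambda^*>(2m^2-2)^2$, so $N-m^2>m^2-1$. If $N=8$, then $m=2$, $\lambda+\lambda^*=8$ and $\lambda\lambda^*=12$, so $\lambda\in\{2,6\}$.
\end{proof}

Part (d) says that $A$ and $B$ share out the non-trivial characters: each one vanishes on one half and has absolute value $m$ on the other. The next lemma turns the absolute value into divisibility when a half is symmetric up to translation. It is the point at which the symmetry $R=-R$ of a dihedrant will enter.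

\begin{lemma}\label{lem:symmetric}
If $A=cA^{(-1)}$ for some $c\in C$, then $\chi(A)\equiv0\pmod m$ for every non-trivial character $\chi$ of $C$. The same holds with $B$ in place of $A$.
\end{lemma}

\begin{proof}
We have $\chi(A)=\chi(c)\overline{\chi(A)}$. Choose a root of unity $\eta$ with $\eta^2=\chi(c)$. Then the conjugate of $\eta^{-1}\chi(A)$ is $\eta\overline{\chi(A)}=\eta\,\eta^{-2}\chi(A)=\eta^{-1}\chi(A)$, so this number is real. By Lemma~\ref{lem:halves}(d) it is $0$ or $\pm m$, and $\chi(A)/m\in\{0,\pm\eta\}$. Only Lemma~\ref{lem:halves}(d) was used, and it is symmetric in $A$ and $B$.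
\end{proof}

\section{The smallest case: parameters $(16,6,2)$}\label{sec:small}

By Lemma~\ref{lem:halves}(e), the first group order at which Theorem~\ref{thm:ds} has content is $N=8$, and up to complementation the parameters are then $(16,6,2)$. For dihedrants this is the question whether some $\mathrm{Dih}(16;R,T)$ with dihedral $H$ has intersection array $\{6,5,4;1,2,6\}$. The case shows the method, and the general proof will reduce to it.

\begin{proposition}\label{prop:small}
Let $C=\langle g\rangle$ be cyclic of order $8$. There is no $(16,6,2)$ difference set $A\cup\tau B$ in $\mathrm{Dih}(C)$ such that $\chi(A)\equiv0\pmod2$ for all non-trivial characters $\chi$ of $C$.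
\end{proposition}

\begin{proof}
Suppose that there is one. Here $m=2$ and $a+b=6$, so $\{a,b\}=\{2,4\}$. Let $M=\{1,g^4\}$, let $\zeta=\zeta_8$, and let $\chi_1$ be the character with $\chi_1(g)=\zeta$.

\emph{Periodicity.} Since $\zeta^4=-1$,
\[
\chi_1(A)=\sum_{j=0}^{3}\bigl(A(g^j)-A(g^{j+4})\bigr)\zeta^j .
\]
By Lemma~\ref{lem:basis} with $w=1$, the four coefficients are even. They lie in $\{0,\pm1\}$, so they vanish, and $A$ is a union of cosets of $M$.

\emph{Parseval in the quotient.} Let $\bar A\subseteq C/M$ be the image of $A$, of size $a/2\in\{1,2\}$. For the three non-trivial characters $\chi$ of $C/M$ we have $|\chi(\bar A)|=|\chi(A)|/2\le1$. If $|\bar A|=2$, Parseval's identity on the group $C/M$ of order $4$ gives $4\cdot2\le2^2+3$, which is false. So $A$ is a single coset $cM$, and $b=4$.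

\emph{The other half.} Now $AA^{(-1)}=MM=2M$, so Lemma~\ref{lem:halves}(a) gives
\[
BB^{(-1)}=4+2C-2M .
\]
The coefficient of $g^4$ on the right is $0$, so no two elements of $B$ lie in the same coset of $M$. Hence $B$ contains exactly one element $g^{j+4e_j}$, with $e_j\in\{0,1\}$, of each coset $g^jM$, $j=0,1,2,3$. Put $\varepsilon_j=(-1)^{e_j}$, so that $\chi_1(B)=\sum_j\varepsilon_j\zeta^j$. As $\chi_1(C)=\chi_1(M)=0$, the displayed equation gives $|\chi_1(B)|^2=4$. On the other hand, $\zeta+\zeta^{-1}=\sqrt2$, $\zeta^2+\zeta^{-2}=0$ and $\zeta^3+\zeta^{-3}=-\sqrt2$, so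
\[
|\chi_1(B)|^2=4+\sum_{j<l}\varepsilon_j\varepsilon_l\bigl(\zeta^{l-j}+\zeta^{j-l}\bigr)=4+\bigl(\varepsilon_0\varepsilon_1+\varepsilon_1\varepsilon_2+\varepsilon_2\varepsilon_3-\varepsilon_0\varepsilon_3\bigr)\sqrt2 .
\]
The bracket is a sum of four signs whose product is $-1$. An odd number of them is negative, so the bracket equals $\pm2\ne0$, a contradiction.
\end{proof}

\section{Divisibility forces periodicity}\label{sec:periodic}

We now generalize the first step of that proof to a lemma of Ma type. In $\mathbb{Z}_8$, one character value was expanded in an integral basis, and the coefficients were differences of values of the indicator function. In general two things change. The group has a factor $Q$ of order prime to $p$, so the coefficients become character sums over $Q$, and a Fourier inversion on $Q$ is needed to recover the values; it multiplies them by $|Q|$, which is harmless modulo $p$. And the modulus is a prime power $p^s$, which we remove one factor $p$ at a time by passing to a quotient.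

\begin{lemma}\label{lem:periodic}
Let $C$ be a finite abelian group with cyclic Sylow $p$-subgroup $P$, and let $s\ge1$ with $p^s\mid|C|$. Let $A\subseteq C$ satisfy $\chi(A)\equiv0\pmod{p^s}$ for all non-trivial characters $\chi$ of $C$. Then $A$ is a union of cosets of the subgroup of order $p^s$ of $P$.
\end{lemma}

\begin{proof}
Write $C=P\times Q$ with $P=\langle g\rangle$ of order $p^e$, where $e\ge s$, and $q=|Q|$ prime to $p$. Let $w$ be the exponent of $Q$, let $\zeta=\zeta_{p^e}$, and put $d=p^{e-1}$ and $u=g^{d}$, so that $P_1=\langle u\rangle$ has order $p$. We first show that $A$ is a union of cosets of $P_1$.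

Fix a character $\psi$ of $Q$, possibly trivial, and for $i$ modulo $p^e$ put
\[
\alpha_i=\sum_{y\in Q}A(g^iy)\,\psi(y)\in\mathbb{Z}[\zeta_w].
\]
The character $g^iy\mapsto\zeta^i\psi(y)$ of $C$ is non-trivial, because it is non-trivial on $P$, so $\sum_i\alpha_i\zeta^i\equiv0\pmod p$. Write $i=j+ld$ with $0\le j<d$ and $0\le l\le p-1$. Since $\zeta^d$ is a primitive $p$th root of unity, $\zeta^{(p-1)d}=-\sum_{l=0}^{p-2}\zeta^{ld}$, and therefore
\[
\sum_i\alpha_i\zeta^i=\sum_{j=0}^{d-1}\ \sum_{l=0}^{p-2}\bigl(\alpha_{j+ld}-\alpha_{j+(p-1)d}\bigr)\zeta^{j+ld}.
\]
The exponents on the right run once through $0,1,\dots,(p-1)d-1=\varphi(p^e)-1$. By Lemma~\ref{lem:basis}, each coefficient is divisible by $p$. Hence $\alpha_i\equiv\alpha_{i'}\pmod p$ whenever $i\equiv i'\pmod d$.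

Let $F=A(1-u)$, so that $F(g^iy)=A(g^iy)-A(g^{i-d}y)\in\{0,\pm1\}$. For each $i$ and each $\psi$ we have shown that $\sum_{y\in Q}F(g^iy)\psi(y)=\alpha_i-\alpha_{i-d}\equiv0\pmod p$. By the inversion formula on $Q$, the integer $qF(g^iy)$ is a sum of such quantities times roots of unity, so it is divisible by $p$. As $p\nmid q$, we get $p\mid F(g^iy)$, and so $F=0$. Thus $Au=A$, as claimed. This proves the case $s=1$.

For $s\ge2$, let $A'\subseteq C/P_1$ be the image of $A$. For each non-trivial character $\chi$ of $C/P_1$ we have $\chi(A)=p\,\chi(A')$, so $\chi(A')\equiv0\pmod{p^{s-1}}$. The Sylow $p$-subgroup $P/P_1$ of $C/P_1$ is cyclic of order divisible by $p^{s-1}$. By induction on $s$, the set $A'$ is a union of cosets of the subgroup of order $p^{s-1}$ of $P/P_1$, and the preimage of this subgroup is the subgroup of order $p^s$ of $P$.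
\end{proof}

It matters that $A$ is a set: the element $p\cdot1\in\mathbb{Z}[C]$ has all character values divisible by $p$ and is not periodic. Cyclicity of $P$ is used to have a character that is faithful on $P$, so that the only relations among the $\zeta^i$ are those coming from cosets of $P_1$. Section~\ref{sec:sharp} shows that the lemma fails without it.

\section{Proof of Theorem~\ref{thm:ds}}\label{sec:proofds}

The first assertion is contained in Lemma~\ref{lem:halves}. Assume that the Sylow $p$-subgroup of $C$ is cyclic for every prime $p\mid m$. The translate $\tau D=B\cup\tau A$ is a non-trivial difference set with the same parameters and the two halves exchanged, so it suffices to prove the claim for $A$. Suppose, for a contradiction, that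
\begin{equation}\label{eq:div}
\chi(A)\equiv0\pmod m\quad\text{for all non-trivial characters }\chi\text{ of }C.
\end{equation}
Passing to the complement of $D$ preserves $m$ and, since $\chi(C\setminus A)=-\chi(A)$ for $\chi\ne1$, it preserves \eqref{eq:div}.

\emph{Step 1: $m$ divides $N$.} Lemma~\ref{lem:periodic} needs subgroups of the right orders, and nothing so far relates $m$ to $N$ by divisibility. For $x\in C$, the inversion formula gives
\[
N A(x)-a=\sum_{\chi\ne1}\chi(A)\overline{\chi(x)},
\]
so the integer on the left is divisible by $m$. By Lemma~\ref{lem:halves}(c) we may take $x\notin A$, which gives $m\mid a$, and $x\in A$, which gives $m\mid N-a$.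

\emph{Step 2: periodicity.} For each prime $p\mid m$, let $p^s$ be the exact power of $p$ dividing $m$, and let $M_p$ be the subgroup of order $p^s$ of the cyclic Sylow $p$-subgroup; it exists by Step~1. By \eqref{eq:div} and Lemma~\ref{lem:periodic}, $A$ is invariant under multiplication by each $M_p$. So $A$ is a union of cosets of $M=\prod_{p\mid m}M_p$, a subgroup of order $m$.

\emph{Step 3: Parseval in the quotient.} Let $\bar A\subseteq C/M$ be the image of $A$, and put $N'=N/m$ and $a'=|\bar A|=a/m$. Then $1\le a'\le N'-1$ by Lemma~\ref{lem:halves}(c). For a non-trivial character $\chi$ of $C/M$ we have $m|\chi(\bar A)|=|\chi(A)|\in\{0,m\}$, so $|\chi(\bar A)|\le1$. Parseval's identity on $C/M$ gives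
\[
N'a'=\sum_\chi|\chi(\bar A)|^2\le a'^2+(N'-1),\qquad\text{that is,}\qquad(a'-1)(N'-1-a')\le0 .
\]
Both factors are non-negative, so $a'=1$ or $a'=N'-1$. The complement replaces $a'$ by $N'-a'$, so we may assume that $a'=1$, that is, $a=m$.

\emph{Step 4: the parameters.} We have $b=a\pm m\in\{0,2m\}$ and $b>0$, so $b=2m$ and $k=3m$. Then $\lambda=k-m^2=m(3-m)$ is positive, and $m\ge2$ by Lemma~\ref{lem:halves}(e), so $m=2$, $k=6$ and $\lambda=2$. From $2ab=\lambda N$ we get $N=8$. As $2\mid m$, the Sylow $2$-subgroup of $C$, which is $C$ itself, is cyclic. Now \eqref{eq:div} contradicts Proposition~\ref{prop:small}. This completes the proof of Theorem~\ref{thm:ds}.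

\begin{remark}
Non-triviality of $D$ enters through parts (c) and (e) of Lemma~\ref{lem:halves}. It cannot be omitted: $D=\{1\}$ has $k-\lambda=1=m$, and every $\chi(A)/m$ equals $1$. Cyclicity enters twice, in Step~2 and in Step~4.
\end{remark}

\section{Distance-regular dihedrants}\label{sec:graphs}

We first carry out the passage from graphs to difference sets in generalized dihedral groups, where it costs nothing extra.

\begin{corollary}\label{cor:general}
Let $G$ be a finite abelian group, and let $\Gamma=\mathrm{Cay}(\mathrm{Dih}(G),S)$ be a bipartite distance-regular graph of diameter $3$ and valency $k$ that is not a complete bipartite graph minus a $1$-factor. Put $\lambda=c_2$, and let $H$ be the part of the bipartition containing $1$ (a subgroup of index $2$). If $H\ne G$, then $k-\lambda$ is a square $m^2$, and for some prime $p\mid m$ the Sylow $p$-subgroup of $G\cap H$ is non-cyclic.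
\end{corollary}

\begin{proof}
Since $|H|=|G|$ and $H\ne G$, the group $H$ contains a reflection $\sigma=\tau g$. Then $C=G\cap H$ has index $2$ in $H$, hence also in $G$, and $H=C\cup\sigma C$. We have $\sigma^2=1$ and $\sigma c\sigma=\tau gc\tau g=c^{-1}$ for $c\in C$, so $H=\mathrm{Dih}(C)$ with $\sigma$ in the role of $\tau$.

Proposition~\ref{prop:dictionary}(b) allows any $z\notin H$ for the translation. We take $z\in G\setminus C$, because multiplication by an element of $G$ maps $G$ to $G$ and reflections to reflections. Then $D=Sz^{-1}=A\cup\sigma B$ is a non-trivial $(2|C|,k,\lambda)$ difference set in $\mathrm{Dih}(C)$, so $k-\lambda=m^2$ by Theorem~\ref{thm:ds}, and $A=S_0z^{-1}$ with $S_0=S\cap G$. The set $S_0$ is closed under inversion, so $A^{(-1)}=S_0z$ and $A=z^{-2}A^{(-1)}$. Here $z^{-2}\in C$, because $C$ has index $2$ in $G$. By Lemma~\ref{lem:symmetric}, $\chi(A)/m$ is an algebraic integer for all non-trivial $\chi$. If the Sylow $p$-subgroup of $C$ were cyclic for every $p\mid m$, this would contradict Theorem~\ref{thm:ds}.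
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G=\langle\rho\rangle$, so that $D_{2n}=\mathrm{Dih}(G)$. If $R=\emptyset$, then $S\cap G=\emptyset$ and $S\tau^{-1}=\{\tau\rho^t\tau:t\in T\}=\{\rho^{-t}:t\in T\}$. Negation permutes the nonzero elements of $\mathbb{Z}_n$, so $S\tau^{-1}$ is a non-trivial $(n,k,\lambda)$ difference set in $G$ if and only if $T$ is one in $\mathbb{Z}_n$.

Suppose that $R=\emptyset$ and $T$ is a non-trivial difference set. Proposition~\ref{prop:dictionary}(a), with $H=G$ and $z=\tau$, shows that the dihedrant is a non-trivial distance-regular graph with the stated intersection array.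

Conversely, let $\Gamma=\mathrm{Dih}(n;R,T)$ be a non-trivial distance-regular graph. By Theorem~\ref{thm:MP} it is bipartite of diameter $3$, and being non-trivial it is not a complete bipartite graph minus a $1$-factor. Let $H$ be the part containing $1$. Every subgroup of $G$ is cyclic, so Corollary~\ref{cor:general} gives $H=G$. By Proposition~\ref{prop:dictionary}(b), $S\cap G=\emptyset$, that is, $R=\emptyset$, and $S\tau^{-1}$ is a non-trivial difference set in $G$. Hence $T$ is a non-trivial difference set in $\mathbb{Z}_n$.
\end{proof}

\begin{corollary}\label{cor:classification}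
A connected dihedrant $\mathrm{Dih}(n;R,T)$ is distance-regular if and only if it is a complete graph, a complete multipartite graph, $K_{n,n}$ minus a $1$-factor or a cycle, or $R=\emptyset$ and $T$ is a non-trivial difference set in $\mathbb{Z}_n$.
\end{corollary}

\begin{proof}
A distance-regular dihedrant is trivial or is described by Theorem~\ref{thm:main}. Conversely, the listed graphs are distance-regular; for a complete multipartite dihedrant, note that it is regular, so its parts have equal size.
\end{proof}

In particular, the alternative involving dihedral difference sets that is left open in \cite{MP} never occurs.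

\section{Difference sets in dihedral groups}\label{sec:dihedralds}

Theorem~\ref{thm:ds} excludes a difference set as soon as $|\chi(A)|\in\{0,m\}$ can be upgraded to $m\mid\chi(A)$. Symmetry is one way to do this. A second way is arithmetic. The number $3+4i=(2+i)^2$ escapes divisibility by $5=(2+i)(2-i)$ because complex conjugation exchanges the two primes above $5$; if conjugation fixes every prime ideal dividing $m$, no such escape is possible.

\begin{corollary}\label{cor:dihedral}
Let $D=A\cup\tau B$ be a non-trivial difference set in a dihedral group $\mathrm{Dih}(\mathbb{Z}_N)$ of order $2N$, and let $m=\sqrt{k-\lambda}$.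
\begin{enumerate}
\item[(a)] Neither $A$ nor $B$ is symmetric up to translation: in additive notation, there is no $c\in\mathbb{Z}_N$ with $A=c-A$, and none with $B=c-B$.
\item[(b)] For some prime $p\mid m$ there is no $f\ge0$ with $p^f\equiv-1\pmod w$, where $w$ is the largest divisor of $N$ prime to $p$.
\end{enumerate}
\end{corollary}

\begin{proof}
(a) Combine Lemma~\ref{lem:symmetric} with Theorem~\ref{thm:ds}.

(b) Suppose that such an $f$ exists for every prime $p\mid m$. All character values lie in $\mathcal{O}=\mathbb{Z}[\zeta_N]$, the ring of integers of $\mathbb{Q}(\zeta_N)$, in which nonzero ideals factor uniquely into prime ideals; let $v_{\mathfrak{p}}$ be the valuation at the prime ideal $\mathfrak{p}$.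

Let $p\mid m$, write $N=p^ew$, and let $\mathfrak{p}$ be a prime ideal of $\mathcal{O}$ containing $p$. We claim that $\overline{\mathfrak{p}}=\mathfrak{p}$. The ring $\mathcal{O}/\mathfrak{p}$ is a field of characteristic $p$. If $\xi^{p^e}=1$, then $(\xi-1)^{p^e}\equiv\xi^{p^e}-1=0\pmod{\mathfrak{p}}$, so $\xi\equiv1\pmod{\mathfrak{p}}$. Every $x\in\mathcal{O}$ has the form $x=\sum_ic_i\theta_i\xi_i$ with $c_i\in\mathbb{Z}$, $\theta_i^w=1$ and $\xi_i^{p^e}=1$. Using $c_i^p\equiv c_i\pmod p$ and $p^f\equiv-1\pmod w$, we obtain
\[
x^{p^f}\equiv\sum_ic_i\theta_i^{p^f}=\sum_ic_i\theta_i^{-1}\equiv\bar x\pmod{\mathfrak{p}} .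
\]
So $x\in\mathfrak{p}$ implies $\bar x\in\mathfrak{p}$. Thus $\overline{\mathfrak{p}}\subseteq\mathfrak{p}$, and conjugating gives equality.

Let $\chi\ne1$ with $\chi(A)\ne0$. Then $\chi(A)\overline{\chi(A)}=m^2$ by Lemma~\ref{lem:halves}(d). For each prime ideal $\mathfrak{p}$ dividing $m$, the claim gives $v_{\mathfrak{p}}(\overline{\chi(A)})=v_{\mathfrak{p}}(\chi(A))$, so $2v_{\mathfrak{p}}(\chi(A))=2v_{\mathfrak{p}}(m)$. Hence $m\mid\chi(A)$ for all $\chi\ne1$, which contradicts Theorem~\ref{thm:ds}.
\end{proof}

For example, if $N=8$, then $m=2$ by Lemma~\ref{lem:halves}(e), and $w=1$, so $f=0$ is admissible. Thus the dihedral group of order $16$ contains no non-trivial difference set at all.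

\section{The role of cyclicity}\label{sec:sharp}

One example shows that the cyclicity condition cannot be dropped from Lemma~\ref{lem:periodic}, Theorem~\ref{thm:ds} or Corollary~\ref{cor:general}. Write $V=\mathbb{Z}_2^4$ additively, and let
\[
D=\{x\in V:\beta(x)=1\},\qquad \beta(x)=x_1x_2+x_3x_4 .
\]
Exactly one of the products $x_1x_2$ and $x_3x_4$ equals $1$ on $D$, so $|D|=1\cdot3+3\cdot1=6$. For $u\ne0$, the function $\beta(x+u)+\beta(x)=u_2x_1+u_1x_2+u_4x_3+u_3x_4+\beta(u)$ is affine and non-constant, so it equals $1$ at exactly $8$ points. These points form the symmetric difference of $D$ and $D+u$, so $2\bigl(6-|D\cap(D+u)|\bigr)=8$ and $|D\cap(D+u)|=2$. Thus $D$ is a $(16,6,2)$ difference set in $V$, with $m=2$. Characters of elementary abelian $2$-groups take the values $\pm1$, so all character sums below are integers.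

\emph{The lemma.} For $\chi\ne1$ we have $\chi(D)^2=k-\lambda=4$, so $\chi(D)\equiv0\pmod2$. But $D+u\ne D$ for every $u\ne0$, so $D$ is not a union of cosets of any subgroup of order $2$.

\emph{The theorem.} Let $C=\{x\in V:x_1=0\}\cong\mathbb{Z}_2^3$. Inversion is trivial on $V$, so $V=\mathrm{Dih}(C)$ with $\tau=(1,0,0,0)$. By Lemma~\ref{lem:halves}(d), the non-trivial character values of $A=D\cap C$ are integers of absolute value $0$ or $2$, so the conclusion of Theorem~\ref{thm:ds} fails. Explicitly, $A=\{(0,0,1,1),(0,1,1,1)\}$ is a coset of a subgroup of order $2$, with $a=2$, $b=4$ and $N=8$. This is exactly the configuration reached in Step~4 of Section~\ref{sec:proofds}: no counting argument can remove it, and the structure of $\mathbb{Z}_8$ used in Proposition~\ref{prop:small} is needed.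

\emph{The graph.} Let $K=\mathbb{Z}_2\times V=\mathbb{Z}_2^5$ and $S=\{1\}\times D$. Proposition~\ref{prop:dictionary}(a), with $H=\{0\}\times V$ and $z=(1,0)$, shows that $\mathrm{Cay}(K,S)$ is a non-trivial bipartite distance-regular graph with intersection array $\{6,5,4;1,2,6\}$. Now put $G=\mathbb{Z}_2\times C$, a subgroup of index $2$, so that $K=\mathrm{Dih}(G)$. Then $H\ne G$, the group $G\cap H\cong\mathbb{Z}_2^3$ is non-cyclic, as Corollary~\ref{cor:general} requires, and $S\cap G=\{1\}\times A\ne\emptyset$. So the literal analogue of Theorem~\ref{thm:main} for generalized dihedral groups is false: the connection set of a non-trivial distance-regular Cayley graph on $\mathrm{Dih}(G)$ may meet $G$. (The group $K$ is also $\mathrm{Dih}(H)$, and $S$ avoids $H$; what fails is the statement for the given pair $G$, $S$.)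

\begin{thebibliography}{9}

\bibitem{MP}
\v{S}.~Miklavi\v{c}, P.~Poto\v{c}nik,
\emph{Distance-regular Cayley graphs on dihedral groups},
J. Combin. Theory Ser. B 97 (2007) 14--33.

\bibitem{Lj}
\emph{University of Ljubljana},
\texttt{http://preprinti.imfm.si/PDF/00989.pdf}.

\end{thebibliography}
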